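
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{The variational sum of two maximal monotone operators\\ need not be maximal monotone}


\begin{abstract}
The variational sum of two maximal monotone operators $S,T$ on a reflexive Banach space is obtained by adding Yosida approximations $S_\lambda+T_\mu$ and keeping those points that are limits of points of the graphs of $S_{\lambda_n}+T_{\mu_n}$ along every sequence $(\lambda_n,\mu_n)\to(0,0)$. We show that it need not be maximal monotone when $\operatorname{Dom}S\cap\operatorname{Dom}T\ne\emptyset$. The counterexample lives in the Euclidean plane, and $T$ is the normal cone of a line. We then show that such examples exist in every reflexive space of dimension at least two and in no space of smaller dimension, and we determine all graph limits of $S_\lambda+T_\mu$ for the examples: they form a circle of pairwise distinct maximal monotone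 operators.
\end{abstract}

\section{The question and the answer}

\subsection*{Definitions}
Let $X$ be a real reflexive Banach space with dual $X^*$, normed so that $X$ and $X^*$ are locally uniformly convex. We write $\langle x^*,x\rangle$ for the pairing. An operator $T:X\rightrightarrows X^*$ is \emph{monotone} if $\langle x^*-y^*,x-y\rangle\ge0$ for all $(x,x^*),(y,y^*)$ in its graph, and \emph{maximal monotone} if it is monotone and its graph is not properly contained in the graph of a monotone operator. Thus a monotone operator is maximal if and only if every pair $(z,z^*)$ that is \emph{monotonically related} to its graph, meaning that $\langle x^*-z^*,x-z\rangle\ge 0$ for all $(x,x^*)$ in the graph, belongs to the graph. The \emph{duality mapping} $J:X\to X^*$ sends $x$ to the unique $x^*$ with $\langle x^*,x\rangle=\|x\|^2=\|x^*\|^2$. In our setting it is a bijection.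

The \emph{Yosida approximation} of a maximal monotone $T$ is $T_\lambda=(T^{-1}+\lambda J^{-1})^{-1}$ for $\lambda>0$. It is single-valued, everywhere defined and maximal monotone. We put $T_0=T$. Unwinding the definition,
\begin{equation}\label{eq:yosida}
s\in T_\lambda(x)\iff x-\lambda J^{-1}s\in T^{-1}(s)\qquad(\lambda\ge0).
\end{equation}
Let $I=\{(\lambda,\mu)\in\mathbb R^2:\lambda,\mu\ge0,\ \lambda+\mu>0\}$. The \emph{variational sum} $S\underset{v}{+}T$ of two maximal monotone operators is defined as follows: $x^*\in(S\underset{v}{+}T)(x)$ if and only if for \emph{every} sequence $(\lambda_n,\mu_n)\in I$ with $(\lambda_n,\mu_n)\to(0,0)$ there are $(x_n,x_n^*)\in\operatorname{graph}(S_{\lambda_n}+T_{\mu_n})$ with $x_n\to x$ and $x_n^*\to x^*$ in norm. This operator is monotone and has closed graph.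

\subsection*{Why one would expect maximality}
The pointwise sum $S+T$ is monotone but easily fails to be maximal. Let $C$ and $D$ be the closed unit disks in $\mathbb R^2$ with centers $(0,1)$ and $(0,-1)$, which touch at the origin. For the normal cones, $N_C(0,0)=\{0\}\times(-\infty,0]$ and $N_D(0,0)=\{0\}\times[0,\infty)$, so $N_C+N_D$ is defined only at the origin and its value there is the line $\{0\}\times\mathbb R$. The natural answer is $N_{C\cap D}=N_{\{(0,0)\}}$, whose value at the origin is all of $\mathbb R^2$.

The variational sum repairs this. The following is known: if $f,g$ are proper lower semicontinuous convex functions on $X$ with $\operatorname{dom}f\cap\operatorname{dom}g\neq\emptyset$, then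
\begin{equation}\label{eq:subdiff}
\partial f\underset{v}{+}\partial g=\partial(f+g),
\end{equation}
which is maximal monotone. In the example with the two disks this gives exactly $N_{\{(0,0)\}}$. It is also known that $S\underset{v}{+}T$ is maximal monotone whenever $S+T$ or its graph closure is, and that in finite dimensions, if $S\underset{v}{+}T$ has a unique maximal monotone extension, then it equals that extension. So it is natural to ask, as in \cite{SOIA49}:

\begin{quote}
\emph{Is $S\underset{v}{+}T$ maximal monotone whenever $S$ and $T$ are maximal monotone and $\operatorname{Dom}S\cap\operatorname{Dom}T\ne\emptyset$?}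
\end{quote}

The domain condition cannot be dropped, even on $X=\mathbb R$. Let $S=N_{\{1\}}$ and $T=N_{\{0\}}$. Along $(0,\mu_n)$ with $\mu_n>0$ all approximating points are $x_n=1$, and along $(\lambda_n,0)$ with $\lambda_n>0$ all are $x_n=0$. So the variational sum has empty graph.

That degenerate case shows how maximality can fail. Suppose that along one sequence of parameters all limits of points of $\operatorname{graph}(S_{\lambda_n}+T_{\mu_n})$ lie in the graph of a maximal monotone operator $M$, and along another sequence they lie in the graph of a maximal monotone $M'\ne M$. Then the graph of $S\underset{v}{+}T$ lies in $\operatorname{graph}M\cap\operatorname{graph}M'$, a proper subset of $\operatorname{graph}M$, and $S\underset{v}{+}T$ is not maximal. If $S=\partial f$ and $T=\partial g$ with $\operatorname{dom}f\cap\operatorname{dom}g\ne\emptyset$, this cannot happen: by \eqref{eq:subdiff} the maximal monotone operator $\partial(f+g)$ would be contained in both $M$ and $M'$, hence equal to both. For general operators there is no such formula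 to fix the target in advance, and we shall make it depend on the sequence.

\subsection*{Results}
The answer is no. Define $A,B:\mathbb R^2\rightrightarrows\mathbb R^2$ by
\begin{equation}\label{eq:A}
A(x,y)=\Big\{\Big(x(4+\sin\log y),\,-\frac{x^2}{y}\Big)\Big\}\ \ (y>0),\qquad A(0,0)=\{0\}\times(-\infty,0],
\end{equation}
$A=\emptyset$ elsewhere, and
\begin{equation}\label{eq:B}
B=N_{\mathbb R\times\{0\}}:\qquad B(x,0)=\{0\}\times\mathbb R,\qquad B(x,y)=\emptyset\ \ (y\ne0).
\end{equation}

\begin{theorem}\label{thm:plane}
Let $X=\mathbb R^2$ with the Euclidean norm, so that $J=\mathrm{Id}$. The operators $A$ and $B$ are maximal monotone, $\operatorname{Dom}A\cap\operatorname{Dom}B=\{(0,0)\}$, and $A\underset{v}{+}B$ is not maximal monotone.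
\end{theorem}

For the sharp form we use the following terms. Operators $R_n$ \emph{graph-converge} to $M$ if every point of $\operatorname{graph}M$ is the norm limit of some sequence $(x_n,x_n^*)\in\operatorname{graph}R_n$ (inner limit), and every norm limit of points $(x_{n_k},x_{n_k}^*)\in\operatorname{graph}R_{n_k}$ along a subsequence lies in $\operatorname{graph}M$ (outer limit). For real $r_n$, ``$r_n\to\theta$ mod $2\pi$'' means that the distance from $r_n$ to $\theta+2\pi\mathbb Z$ tends to $0$. For a closed subspace $V$ of $X$, $\iota_V$ is its indicator function and $N_V=\partial\iota_V$.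

\begin{theorem}\label{thm:sharp}
Let $X$ be a reflexive space normed as above.
\begin{enumerate}
\item[(a)] If $\dim X\le1$, then $S\underset{v}{+}T$ is maximal monotone for all maximal monotone $S,T$ with $\operatorname{Dom}S\cap\operatorname{Dom}T\neq\emptyset$.
\item[(b)] If $\dim X\ge2$, there are maximal monotone $S,T$ with $\operatorname{Dom}S\cap\operatorname{Dom}T\ne\emptyset$, with $T=N_V=\partial\iota_V$ for a closed hyperplane $V$, such that $S\underset{v}{+}T$ is not maximal monotone.
\item[(c)] More precisely, the operators $S,T$ in \textup{(b)}, given by \eqref{eq:ST} below, have this property: there are pairwise distinct maximal monotone operators $M_\theta$, $\theta\in\mathbb R/2\pi\mathbb Z$, such that $S_{\lambda_n}+T_{\mu_n}$ graph-converges to $M_\theta$ whenever $(\lambda_n,\mu_n)\in I$, $(\lambda_n,\mu_n)\to(0,0)$ and $\frac12\log(\lambda_n+\mu_n)\to\theta$ mod $2\pi$. Moreover,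
\[
\operatorname{graph}(S\underset{v}{+}T)=\bigcap_\theta\operatorname{graph}M_\theta=\operatorname{graph}(S+T).
\]
\end{enumerate}
\end{theorem}

By compactness of the circle, every sequence $(\lambda_n,\mu_n)\to(0,0)$ in $I$ has a subsequence with $\frac12\log(\lambda_n+\mu_n)$ convergent mod $2\pi$. So (c) describes all graph limits of $S_\lambda+T_\mu$. Each $M_\theta$ is a maximal monotone extension of $S\underset{v}{+}T$, so the uniqueness hypothesis in the finite-dimensional fact quoted above fails here.

\begin{corollary}\label{cor:weak}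
Let $\dim X\ge2$. The answer to the question stays negative if the definition of the variational sum is weakened so as to use only sequences with $\lambda_n=0$, or only those with $\mu_n=0$, or only those with $\lambda_n=\mu_n$. It also stays negative, for each of these definitions and for the original one, if $T$ is required to be the subdifferential of the indicator function of a closed subspace.
\end{corollary}

Section~\ref{sec:plane} proves Theorem~\ref{thm:plane} and part (a) of Theorem~\ref{thm:sharp}. Sections~\ref{sec:construction}--\ref{sec:limits} prove parts (b) and (c) and the corollary.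

\section{The example in the plane}\label{sec:plane}

\subsection*{The idea}
For $\mu>0$ we have $B_\mu(x,y)=(0,y/\mu)$: by \eqref{eq:yosida}, $s\in B_\mu(x,y)$ means $s=(0,t)$ and $(x,y-\mu t)\in\mathbb R\times\{0\}$. View the negative of an operator as a force. Then $B_\mu$ pulls points toward the horizontal axis, with a strength that grows as $\mu\to0$. Let the other operator be
\[
(x,y)\mapsto\big(x\,a(y),\,-x^2/y\big)\qquad (y>0)
\]
with a bounded function $a$. Its second component pushes away from the axis. At a point with $y>0$, the sum with $B_\mu$ is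
\[
\Big(x\,a(y),\ -\frac{x^2}{y}+\frac y\mu\Big).
\]
As $\mu\to0$ with $x\neq0$ fixed, the second component can stay bounded only if the two forces balance, that is, if $y\approx\sqrt\mu\,|x|$. Then the first component is about $x\,a(\sqrt\mu\,|x|)$. So although the operator is not defined on the axis, except possibly at the origin, the limit of the sum lives on the axis and remembers the values of $a$ near $0$. If $a(y)\to a_0$ as $y\to0$, one expects the limit $(x,0)\mapsto\{a_0x\}\times\mathbb R$. If $a$ oscillates at $0$, the limit can depend on the sequence $\mu_n$.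

How fast may $a$ oscillate? The Jacobian of $(xa(y),-x^2/y)$ has rows $(a,\,xa')$ and $(-2x/y,\,x^2/y^2)$, and its symmetric part has determinant $\frac{x^2}{y^2}\big[a-\frac14(ya'-2)^2\big]$. Monotonicity therefore asks that $a\ge\frac14(ya'-2)^2$. The derivative enters only through $ya'(y)$, the derivative of $a$ with respect to $\log y$, so a function that oscillates in $\log y$ is allowed. The choice $a(y)=4+\sin\log y$ leaves room to spare and gives \eqref{eq:A}. The ray $A(0,0)$ is forced by closedness of the graph: for $c\ge0$, the points $(\sqrt{cy},y)$ tend to the origin as $y\to0^+$, and the values of $A$ there tend to $(0,-c)$.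

\subsection*{Maximal monotonicity}
We recall the half of Minty's theorem that we need. \emph{If $R:\mathbb R^2\rightrightarrows\mathbb R^2$ is monotone and $\mathrm{Id}+R$ is onto, then $R$ is maximal monotone.} Indeed, let $(z,z^*)$ be monotonically related to $\operatorname{graph}R$ and choose $(x,x^*)\in\operatorname{graph}R$ with $x+x^*=z+z^*$. Then $0\le\langle x^*-z^*,x-z\rangle=-\|x-z\|^2$, so $x=z$ and $x^*=z^*$.

\begin{lemma}\label{lem:A}
$A$ and $B$ are maximal monotone.
\end{lemma}

\begin{proof}
For $B$: two graph points give the product $0$, so $B$ is monotone, and $(p,q)=(p,0)+(0,q)$ with $(0,q)\in B(p,0)$ shows that $\mathrm{Id}+B$ is onto.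

\emph{$A$ is monotone.} On the open convex set $\{y>0\}$ the operator $A$ is a $C^1$ map, which we denote by $F$. With $\ell=\log y$, its Jacobian is
\[
DF(x,y)=\begin{pmatrix}4+\sin\ell&\frac xy\cos\ell\\[2pt]-\frac{2x}y&\frac{x^2}{y^2}\end{pmatrix}.
\]
Its symmetric part has nonnegative diagonal entries and determinant
\[
\frac{x^2}{y^2}\Big[(4+\sin\ell)-\tfrac14(\cos\ell-2)^2\Big]\ge\frac{x^2}{y^2}\Big[3-\tfrac94\Big]\ge0,
\]
so it is positive semidefinite. Hence, for $w,w'$ in the half-plane,
\[
\langle F(w')-F(w),w'-w\rangle=\int_0^1\big\langle DF(w+t(w'-w))(w'-w),\,w'-w\big\rangle\,dt\ge0 .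
\]
For a point $(x,y)$ with $y>0$ and the graph point $\big((0,0),(0,-c)\big)$ with $c\ge0$,
\[
\Big\langle\Big(x(4+\sin\ell),-\frac{x^2}y+c\Big),(x,y)\Big\rangle=x^2(4+\sin\ell)-x^2+cy\ge0 .
\]
Two graph points over the origin give the product $0$.

\emph{$\mathrm{Id}+A$ is onto.} Let $(p,q)\in\mathbb R^2$. If $p=0$ and $q>0$, then $(0,q)+A(0,q)=\{(0,q)\}$. If $p=0$ and $q\le0$, then $(0,q)\in A(0,0)=(0,0)+A(0,0)$. If $p\ne0$, we look for $(x,y)$ with $y>0$. The first component of the equation says $x=p/(5+\sin\log y)$, and the second becomes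
\[
y-\frac{p^2}{y(5+\sin\log y)^2}=q .
\]
The left side is continuous on $(0,\infty)$, tends to $-\infty$ as $y\to0^+$ and to $+\infty$ as $y\to\infty$. So a solution exists.
\end{proof}

\subsection*{The variational sum}

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
Maximality is Lemma~\ref{lem:A}. The domains $\{y>0\}\cup\{(0,0)\}$ and $\mathbb R\times\{0\}$ meet exactly in the origin.

Let $\big((x,y),(p,q)\big)\in\operatorname{graph}(A\underset{v}{+}B)$, and let $\mu_n>0$ be any sequence with $\mu_n\downarrow0$. Since $(0,\mu_n)\in I$, there are points $\big((x_n,y_n),(p_n,q_n)\big)\in\operatorname{graph}(A+B_{\mu_n})$ that converge to $\big((x,y),(p,q)\big)$. For each $n$ there are two cases: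
\begin{enumerate}
\item[(1)] $x_n=y_n=0$ and $p_n=0$; or
\item[(2)] $y_n>0$, $p_n=x_n(4+\sin\log y_n)$ and $q_n=-x_n^2/y_n+y_n/\mu_n$, that is,
\[
y_n^2=\mu_n(x_n^2+q_ny_n).
\]
\end{enumerate}
In both cases $|p_n|\le5|x_n|$. Since $x_n,y_n,q_n$ are bounded, $y_n\to0$, so $y=0$. If $x=0$, then $p=0$.

Suppose $x\ne0$. Then case (2) holds for all large $n$, and $y_n^2/\mu_n=x_n^2+q_ny_n\to x^2$. Hence $\log y_n=\frac12\log\mu_n+\log|x|+o(1)$. Take $\mu_n=e^{2(\theta-2\pi n)}$ with $\theta\in\mathbb R$. Then
\[
p=\lim p_n=x\big(4+\sin(\theta+\log|x|)\big).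
\]
The point $\big((x,y),(p,q)\big)$ must be reached along every sequence, hence for every $\theta$. But $\theta=\frac\pi2-\log|x|$ gives $p=5x$, and $\theta=-\frac\pi2-\log|x|$ gives $p=3x$. This contradicts $x\ne0$.

Therefore $\operatorname{graph}(A\underset{v}{+}B)\subset\{((0,0),(0,q)):q\in\mathbb R\}$. This set is properly contained in the graph of the monotone operator $B$, so $A\underset{v}{+}B$ is not maximal monotone.
\end{proof}

The operator $A$ is necessarily not the subdifferential of a proper lower semicontinuous convex function: otherwise \eqref{eq:subdiff} would apply, because $B=\partial\iota_{\mathbb R\times\{0\}}$ and the domains of $A$ and $B$ meet. On a line every maximal monotone operator is such a subdifferential, and this gives part (a) of Theorem~\ref{thm:sharp}.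

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\,(a)]
If $X=\{0\}$, there is only one operator with nonempty graph, and the claim is trivial. Let $\dim X=1$. Then every maximal monotone operator on $X$ is the subdifferential of a proper lower semicontinuous convex function \cite[Thm.~24.3]{Rockafellar}. Write $S=\partial f$ and $T=\partial g$. Since $\operatorname{Dom}\partial f\subset\operatorname{dom}f$ and $\operatorname{Dom}\partial g\subset\operatorname{dom}g$, the domain condition gives $\operatorname{dom}f\cap\operatorname{dom}g\ne\emptyset$. By \eqref{eq:subdiff}, $S\underset{v}{+}T=\partial(f+g)$ is maximal monotone.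
\end{proof}

\section{The operators in dimension at least two}\label{sec:construction}

From now on $\dim X\ge2$. We pull the planar example back along a linear map $L:X\to\mathbb R^2$. Two things are new compared with the plane: the first operator is regularized as well ($\lambda_n>0$ is allowed), and $J$ need not be linear.

Choose linearly independent $e^*,f^*\in X^*$ with $\|e^*\|=1$; this is where $\dim X\ge2$ is used. Put
\[
u=J^{-1}e^*,\qquad V=\ker e^*,\qquad Lx=\big(\langle f^*,x\rangle,\langle e^*,x\rangle\big)\in\mathbb R^2 .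
\]
Then $\langle e^*,u\rangle=\|e^*\|^2=1$. By linear independence, the map $L$ is onto, its adjoint $L^*(a,b)=af^*+be^*$ is injective, and $\ker L\subsetneq V$. Pick $v\in X$ with $Lv=(0,1)$. For $R:\mathbb R^2\rightrightarrows\mathbb R^2$ let $L^*RL$ denote the operator $x\mapsto\{L^*w:w\in R(Lx)\}$. We set
\begin{equation}\label{eq:ST}
S=L^*AL,\qquad T=N_V=L^*BL .
\end{equation}
The last equality holds because both sides equal $\mathbb Re^*$ at points of $V$ and $\emptyset$ elsewhere. Explicitly, with $Lz=(\zeta,\eta)$,
\begin{equation}\label{eq:Sexplicit}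
S(z)=\begin{cases}
\big\{\zeta(4+\sin\log\eta)f^*-\frac{\zeta^2}{\eta}e^*\big\},&\eta>0,\\[3pt]
\{-\beta e^*:\beta\ge0\},&\zeta=\eta=0,\\
\emptyset,&\text{otherwise.}
\end{cases}
\end{equation}
The limit operators are suggested by the computation in the plane. For $\theta\in\mathbb R/2\pi\mathbb Z$ let
\[
\varphi_\theta(\xi)=\xi\big(4+\sin(\theta+\log|\xi|)\big)\quad(\xi\ne0),\qquad\varphi_\theta(0)=0,
\]
and let
\[
M_\theta(x)=\big\{\varphi_\theta(\langle f^*,x\rangle)f^*+qe^*:q\in\mathbb R\big\}\ \text{ if }\langle e^*,x\rangle=0,\qquad M_\theta(x)=\emptyset\ \text{ otherwise.}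
\]

\begin{lemma}\label{lem:pullback}
If $R$ is maximal monotone on $\mathbb R^2$, then $L^*RL$ is maximal monotone on $X$.
\end{lemma}

\begin{proof}
Monotonicity follows from $\langle L^*w-L^*w',x-x'\rangle=\langle w-w',Lx-Lx'\rangle$. Let $(z,z^*)$ be monotonically related to $\operatorname{graph}(L^*RL)$. This graph is nonempty, because $\operatorname{graph}R$ is nonempty and $L$ is onto. Take $(x,x^*)$ in it and $k\in\ker L$. Then $(x+tk,x^*)$ is in the graph for every $t\in\mathbb R$, so
\[
\langle x^*-z^*,x-z\rangle+t\langle x^*-z^*,k\rangle\ge0\qquad\text{for all }t\in\mathbb R,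
\]
which forces $\langle x^*-z^*,k\rangle=0$. As $x^*$ is in the range of $L^*$, $\langle x^*,k\rangle=0$, and so $\langle z^*,k\rangle=0$. Thus $z^*$ vanishes on $\ker L=\ker e^*\cap\ker f^*$, which means $z^*\in\operatorname{span}\{e^*,f^*\}$, say $z^*=L^*w$. Given $(a,b)\in\operatorname{graph}R$, choose $x$ with $Lx=a$. Then $\langle b-w,a-Lz\rangle=\langle L^*b-z^*,x-z\rangle\ge0$. By maximality of $R$, $w\in R(Lz)$, so $z^*\in L^*RL(z)$.
\end{proof}

\begin{lemma}\label{lem:max}
$S$, $T$ and all $M_\theta$ are maximal monotone, and $M_\theta\ne M_{\theta'}$ if $\theta\ne\theta'$ mod $2\pi$.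
\end{lemma}

\begin{proof}
For $S$ and $T$ combine Lemmas~\ref{lem:A} and~\ref{lem:pullback}. We have $M_\theta=L^*R_\theta L$ with $R_\theta(\xi,0)=\{\varphi_\theta(\xi)\}\times\mathbb R$ and $R_\theta(\xi,\eta)=\emptyset$ for $\eta\ne0$. The function $\varphi_\theta$ is continuous on $\mathbb R$, and for $\xi\ne0$
\[
\varphi_\theta'(\xi)=4+\sin(\theta+\log|\xi|)+\cos(\theta+\log|\xi|)>0,
\]
so $\varphi_\theta$ is increasing and $R_\theta$ is monotone. Since $\xi\mapsto\xi+\varphi_\theta(\xi)$ is continuous and tends to $\pm\infty$ as $\xi\to\pm\infty$, it is onto $\mathbb R$; hence $\mathrm{Id}+R_\theta$ is onto $\mathbb R^2$. So $R_\theta$ is maximal monotone, and $M_\theta$ is too by Lemma~\ref{lem:pullback}. If $\theta\ne\theta'$ mod $2\pi$, there is $r\in\mathbb R$ with $\sin(\theta+r)\ne\sin(\theta'+r)$, and $M_\theta(x)\ne M_{\theta'}(x)$ for $Lx=(e^r,0)$.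
\end{proof}

\begin{lemma}\label{lem:J}
\begin{enumerate}
\item[(i)] $J^{-1}$ is single-valued on $X^*$ and satisfies $J^{-1}(ts)=tJ^{-1}s$ for $t\in\mathbb R$ and $\|J^{-1}s\|=\|s\|$. It is continuous from the norm topology to the weak topology.
\item[(ii)] For every $\mu\ge0$ the values of $T_\mu$ lie in $\mathbb Re^*$, and $te^*\in T_\mu(x)\iff\langle e^*,x\rangle=\mu t$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The point $J^{-1}s$ is the only $z$ with $\langle s,z\rangle=\|s\|^2=\|z\|^2$: existence comes from reflexivity, uniqueness from strict convexity of $X$. Homogeneity and $\|J^{-1}s\|=\|s\|$ follow at once. Let $s_n\to s$ in norm. The sequence $J^{-1}s_n$ is bounded, so by reflexivity each of its subsequences has a weakly convergent further subsequence. Let $z$ be the weak limit of such a subsequence. Along it, $\langle s,z\rangle=\lim\langle s_n,J^{-1}s_n\rangle=\|s\|^2$, because $s_n\to s$ in norm, and $\|z\|\le\lim\|J^{-1}s_n\|=\|s\|$. From $\|s\|^2=\langle s,z\rangle\le\|s\|\,\|z\|$ we get $\|z\|=\|s\|$ (this is trivial if $s=0$), so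 $z=J^{-1}s$. The limit does not depend on the subsequence, so $J^{-1}s_n\to J^{-1}s$ weakly.

(ii) We have $T^{-1}(s)=\emptyset$ if $s\notin\mathbb Re^*$, while $T^{-1}(te^*)=V$ and $J^{-1}(te^*)=tu$. So by \eqref{eq:yosida}, the values of $T_\mu$ lie in $\mathbb Re^*$, and $te^*\in T_\mu(x)$ means $x-\mu tu\in V$, that is, $\langle e^*,x\rangle=\mu t$.
\end{proof}

This is all that we use of the geometry of $X$.

\section{The balance of the two regularizations}\label{sec:balance}

In the plane with $\lambda_n=0$, everything followed from $y_n^2=\mu_n(x_n^2+q_ny_n)$. We now find its replacement. Let $x_n^*\in(S_{\lambda_n}+T_{\mu_n})(x_n)$. Write $x_n^*=s_n+t_ne^*$ with $s_n\in S_{\lambda_n}(x_n)$ and $t_ne^*\in T_{\mu_n}(x_n)$. By \eqref{eq:yosida}, the point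
\[
z_n=x_n-\lambda_nJ^{-1}s_n
\]
satisfies $s_n\in S(z_n)$. With $Lz_n=(\xi_n,\eta_n)$ and $s_n=\alpha_nf^*-\beta_ne^*$, formula \eqref{eq:Sexplicit} gives $\eta_n,\beta_n\ge0$ and $\beta_n\eta_n=\xi_n^2$. Put $q_n=t_n-\beta_n$, so that $x_n^*=\alpha_nf^*+q_ne^*$. The height $\langle e^*,x_n\rangle$ can now be computed in two ways: it equals $\eta_n+\lambda_n\langle e^*,J^{-1}s_n\rangle$ by the definition of $z_n$, and it equals $\mu_nt_n$ by Lemma~\ref{lem:J}(ii). Hence
\begin{equation}\label{eq:balance}
\eta_n+\lambda_n\langle e^*,J^{-1}s_n\rangle=\mu_n(q_n+\beta_n).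
\end{equation}
If $\beta_n$ is large, then $s_n\approx-\beta_ne^*$, so $\langle e^*,J^{-1}s_n\rangle\approx-\beta_n$, and \eqref{eq:balance} reads $\eta_n\approx(\lambda_n+\mu_n)\beta_n$. Together with $\beta_n\eta_n=\xi_n^2$ this gives $\eta_n^2\approx(\lambda_n+\mu_n)\xi_n^2$. So the two regularizations act together, only through $\lambda_n+\mu_n$, and the nonlinearity of $J$ disappears in the limit. The next lemma makes this precise.

\begin{lemma}\label{lem:key}
Let $(\lambda_n,\mu_n)\in I$ tend to $(0,0)$ and put $\sigma_n=\lambda_n+\mu_n$. Let $\xi_n,\alpha_n,q_n\in\mathbb R$ be bounded sequences, let $\eta_n,\beta_n\ge0$ satisfy $\beta_n\eta_n=\xi_n^2$, put $s_n=\alpha_nf^*-\beta_ne^*$, and suppose that \eqref{eq:balance} holds. Then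
\[
\eta_n\to0,\qquad\lambda_n\|s_n\|\to0,\qquad\mu_n\beta_n\to0 .
\]
If moreover $\xi_n\to\xi\ne0$, then $\beta_n\to\infty$ and $\eta_n^2/\sigma_n\to\xi^2$.
\end{lemma}

\begin{proof}
Every subsequence has a further subsequence along which either $\beta_n$ is bounded or $\beta_n\to\infty$. So it suffices to argue along such subsequences.

\emph{$\beta_n$ bounded.} Then $s_n$ is bounded, so $\lambda_n\|s_n\|\to0$ and $\mu_n\beta_n\to0$. Since $|\langle e^*,J^{-1}s_n\rangle|\le\|s_n\|$, equation \eqref{eq:balance} gives $\eta_n\to0$. Hence $\xi_n^2=\beta_n\eta_n\to0$, so this case does not occur along any subsequence if $\xi_n\to\xi\ne0$.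

\emph{$\beta_n\to\infty$.} Here $\eta_n=\xi_n^2/\beta_n\to0$. By homogeneity,
\[
\langle e^*,J^{-1}s_n\rangle=\beta_n\Big\langle e^*,J^{-1}\Big(-e^*+\frac{\alpha_n}{\beta_n}f^*\Big)\Big\rangle=-\beta_n(1+o(1)),
\]
because $J^{-1}$ is norm-to-weak continuous and $\langle e^*,J^{-1}(-e^*)\rangle=-\langle e^*,u\rangle=-1$. Since $0\le\lambda_n\le\sigma_n$, \eqref{eq:balance} becomes
\begin{equation}\label{eq:balance2}
\eta_n-\mu_nq_n=\beta_n\big(\lambda_n(1+o(1))+\mu_n\big)=\beta_n\sigma_n(1+o(1)).
\end{equation}
The left side tends to $0$, so $\beta_n\sigma_n\to0$. Hence $\mu_n\beta_n\to0$ and $\lambda_n\|s_n\|\le\lambda_n(\beta_n+|\alpha_n|\,\|f^*\|)\to0$. If $\xi_n\to\xi\ne0$, multiply \eqref{eq:balance2} by $\eta_n$ to get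
\[
\eta_n^2=\xi_n^2\sigma_n(1+o(1))+\mu_nq_n\eta_n .
\]
Here $|\mu_nq_n\eta_n|\le\sigma_n|q_n|\eta_n=o(\sigma_n)$, so $\eta_n^2/\sigma_n\to\xi^2$.
\end{proof}

\section{The graph limits and the proof of Theorem~\ref{thm:sharp}}\label{sec:limits}

Throughout, $(\lambda_n,\mu_n)\in I$, $(\lambda_n,\mu_n)\to(0,0)$ and $\sigma_n=\lambda_n+\mu_n$.

\begin{proposition}[outer limits]\label{prop:outer}
Let $\frac12\log\sigma_n\to\theta$ mod $2\pi$, $x_n^*\in(S_{\lambda_n}+T_{\mu_n})(x_n)$, $x_n\to x$ and $x_n^*\to x^*$. Then $x^*\in M_\theta(x)$.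
\end{proposition}

\begin{proof}
Define $s_n,t_n,z_n,\xi_n,\eta_n,\alpha_n,\beta_n,q_n$ as at the beginning of Section~\ref{sec:balance}, so that \eqref{eq:balance} holds. By \eqref{eq:Sexplicit}, for each $n$ either
\begin{itemize}
\item $\eta_n>0$, $\alpha_n=\xi_n(4+\sin\log\eta_n)$, $\beta_n=\xi_n^2/\eta_n$; or
\item $\eta_n=\xi_n=\alpha_n=0$, $\beta_n\ge0$.
\end{itemize}
In both cases $\beta_n\eta_n=\xi_n^2$ and $3|\xi_n|\le|\alpha_n|\le5|\xi_n|$. Since $x_n^*=\alpha_nf^*+q_ne^*$ converges and $e^*,f^*$ are linearly independent, $x^*=pf^*+qe^*$ with $\alpha_n\to p$ and $q_n\to q$. In particular $\xi_n$, $\alpha_n$ and $q_n$ are bounded. Lemma~\ref{lem:key} gives $\|x_n-z_n\|=\lambda_n\|s_n\|\to0$ and $\eta_n\to0$. So $z_n\to x$, whence $\langle e^*,x\rangle=\lim\eta_n=0$ and $\xi_n\to\xi:=\langle f^*,x\rangle$.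

If $\xi=0$, then $|\alpha_n|\le5|\xi_n|$ gives $p=0=\varphi_\theta(0)$. If $\xi\ne0$, then $\xi_n\neq0$, hence $\eta_n>0$, for large $n$, and Lemma~\ref{lem:key} gives $\log\eta_n=\frac12\log\sigma_n+\log|\xi|+o(1)$. So $p=\lim\alpha_n=\xi(4+\sin(\theta+\log|\xi|))=\varphi_\theta(\xi)$. In both cases $x^*\in M_\theta(x)$.
\end{proof}

For the inner limits we have to produce points of the approximating graphs. Over $\ker L$ this can be done by explicit formulas for any sequence. If $\langle e^*,x\rangle=0$ and $\langle f^*,x\rangle\neq0$, we solve the balance equation \eqref{eq:balance}.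

\begin{proposition}[inner limits over $\ker L$]\label{prop:inner0}
Let $Lx=0$ and $q\in\mathbb R$. For every sequence $(\lambda_n,\mu_n)\to(0,0)$ in $I$ there are $x_n\to x$ with $qe^*\in(S_{\lambda_n}+T_{\mu_n})(x_n)$.
\end{proposition}

\begin{proof}
Fix $n$ and write $\lambda,\mu$ for $\lambda_n,\mu_n$.

\emph{$q\ge0$.} Let $x_n=x+\mu qv$. Then $Lx_n=(0,\mu q)$ with $\mu q\ge0$, so $0\in S(x_n)$ by \eqref{eq:Sexplicit}, and $0\in S_\lambda(x_n)$ because $J^{-1}0=0$. Since $\langle e^*,x_n\rangle=\mu q$, Lemma~\ref{lem:J}(ii) gives $qe^*\in T_\mu(x_n)$. The sum of the two elements is $qe^*$.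

\emph{$q<0$.} The negative value is split between the two operators. Let
\[
c=-\frac{q\mu}{\lambda+\mu}\ge0,\qquad t=\frac{q\lambda}{\lambda+\mu},\qquad x_n=x-\lambda cu .
\]
Since $J^{-1}(-ce^*)=-cu$, we have $x_n-\lambda J^{-1}(-ce^*)=x$, and $-ce^*\in S(x)$ because $Lx=0$. So $-ce^*\in S_\lambda(x_n)$ by \eqref{eq:yosida}. Also $\langle e^*,x_n\rangle=-\lambda c=\mu t$, so $te^*\in T_\mu(x_n)$. The sum is $(t-c)e^*=qe^*$.

In both cases $x_n\to x$, because $0\le c\le|q|$ in the second.
\end{proof}

\begin{proposition}[inner limits off $\ker L$]\label{prop:inner1}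
Let $\langle e^*,x\rangle=0$, $\xi=\langle f^*,x\rangle\ne0$ and $q\in\mathbb R$. If $\frac12\log\sigma_n\to\theta$ mod $2\pi$, there are $(x_n,x_n^*)\in\operatorname{graph}(S_{\lambda_n}+T_{\mu_n})$ with $x_n\to x$ and $x_n^*\to\varphi_\theta(\xi)f^*+qe^*$.
\end{proposition}

\begin{proof}
For $\eta>0$ we have $L(x+\eta v)=(\xi,\eta)$, so the unique element of $S(x+\eta v)$ is
\[
s(\eta)=\xi(4+\sin\log\eta)f^*-\frac{\xi^2}\eta e^* .
\]
Consider
\[
H_n(\eta)=\eta+\lambda_n\langle e^*,J^{-1}s(\eta)\rangle-\mu_n\Big(q+\frac{\xi^2}\eta\Big)\qquad(\eta>0).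
\]
It is continuous by Lemma~\ref{lem:J}(i). As $\eta\to0^+$, homogeneity and continuity of $J^{-1}$ give $\langle e^*,J^{-1}s(\eta)\rangle=-\frac{\xi^2}\eta(1+o(1))$, as in the proof of Lemma~\ref{lem:key}. So $H_n(\eta)\to-\infty$, because $\lambda_n+\mu_n>0$. As $\eta\to\infty$, $s(\eta)$ stays bounded, so $H_n(\eta)\to+\infty$. Hence $H_n(\eta_n)=0$ for some $\eta_n>0$. Put
\[
s_n=s(\eta_n),\quad\alpha_n=\xi(4+\sin\log\eta_n),\quad\beta_n=\frac{\xi^2}{\eta_n},\quad x_n=x+\eta_nv+\lambda_nJ^{-1}s_n .
\]
By \eqref{eq:yosida}, $s_n\in S_{\lambda_n}(x_n)$. Since $H_n(\eta_n)=0$, we have $\langle e^*,x_n\rangle=\eta_n+\lambda_n\langle e^*,J^{-1}s_n\rangle=\mu_n(q+\beta_n)$, so $(q+\beta_n)e^*\in T_{\mu_n}(x_n)$. Therefore $x_n^*:=\alpha_nf^*+qe^*\in(S_{\lambda_n}+T_{\mu_n})(x_n)$.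

Lemma~\ref{lem:key} applies with the constant sequences $\xi_n=\xi$ and $q_n=q$. It gives $\eta_n\to0$ and $\lambda_n\|J^{-1}s_n\|=\lambda_n\|s_n\|\to0$, so $x_n\to x$. It also gives $\log\eta_n=\frac12\log\sigma_n+\log|\xi|+o(1)$, so $\alpha_n\to\varphi_\theta(\xi)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}\,(b),(c)]
By Lemma~\ref{lem:max}, $S$, $T$ and $M_\theta$ are maximal monotone, and the $M_\theta$ are pairwise distinct.

\emph{Graph convergence.} Let $\frac12\log\sigma_n\to\theta$ mod $2\pi$. Proposition~\ref{prop:outer}, applied to subsequences of $(\lambda_n,\mu_n)$, shows that all outer limits lie in $\operatorname{graph}M_\theta$. Points $(x,x^*)\in\operatorname{graph}M_\theta$ are inner limits by Proposition~\ref{prop:inner0} if $\langle f^*,x\rangle=0$, since then $M_\theta(x)=\mathbb Re^*$, and by Proposition~\ref{prop:inner1} otherwise.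

\emph{The variational sum.} Every $\theta$ is realized by some sequence in $I$, for instance by one with $\sigma_n=e^{2(\theta-2\pi n)}$. So Proposition~\ref{prop:outer} gives $\operatorname{graph}(S\underset{v}{+}T)\subset\bigcap_\theta\operatorname{graph}M_\theta$. If $\langle e^*,x\rangle=0$ and $\xi=\langle f^*,x\rangle\ne0$, then $\varphi_\theta(\xi)$ takes both values $3\xi$ and $5\xi$ as $\theta$ varies, so no $x^*$ lies in all $M_\theta(x)$. If $Lx=0$, then $M_\theta(x)=\mathbb Re^*$ for every $\theta$. Hence
\[
\bigcap_\theta\operatorname{graph}M_\theta=\{(x,qe^*):Lx=0,\ q\in\mathbb R\}=\ker L\times\mathbb Re^* .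
\]
By Proposition~\ref{prop:inner0} this set is contained in $\operatorname{graph}(S\underset{v}{+}T)$, so equality holds.

\emph{The pointwise sum.} If $x\in\operatorname{Dom}S\cap\operatorname{Dom}T$, then $\langle e^*,x\rangle=0$, so $Lx=0$ by \eqref{eq:Sexplicit}. Conversely, if $Lx=0$, then $S(x)=\{-\beta e^*:\beta\ge0\}$ and $T(x)=\mathbb Re^*$, with sum $\mathbb Re^*$. So $\operatorname{Dom}S\cap\operatorname{Dom}T=\ker L\ne\emptyset$ and $\operatorname{graph}(S+T)=\ker L\times\mathbb Re^*$. This proves (c).

\emph{Failure of maximality.} Since $\ker L\subsetneq V$, the graph $\ker L\times\mathbb Re^*$ is properly contained in $V\times\mathbb Re^*=\operatorname{graph}N_V$, and $N_V$ is monotone. So $S\underset{v}{+}T$ is not maximal monotone, which proves (b).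
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:weak}]
Let $S,T$ be as in \eqref{eq:ST}. Each of the three classes of sequences realizes every $\theta$: take $\sigma_n=e^{2(\theta-2\pi n)}$ and $(\lambda_n,\mu_n)=(0,\sigma_n)$, $(\sigma_n,0)$ or $(\sigma_n/2,\sigma_n/2)$. The argument for the variational sum in the preceding proof used only Proposition~\ref{prop:outer} for one sequence for each $\theta$, and Proposition~\ref{prop:inner0}, which holds for every sequence. So each weakened definition yields the same operator, with graph $\ker L\times\mathbb Re^*$, which is not maximal monotone. The last claim holds because $T=\partial\iota_V$.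
\end{proof}

\begin{remark}
For $X=\mathbb R^2$ with the Euclidean norm, $f^*=(1,0)$ and $e^*=(0,1)$, the operators in \eqref{eq:ST} are $A$ and $B$. So the inclusion found in the proof of Theorem~\ref{thm:plane} is an equality: $\operatorname{graph}(A\underset{v}{+}B)=\{((0,0),(0,q)):q\in\mathbb R\}$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Rockafellar}
Rockafellar, \emph{Convex Analysis}.

\bibitem{SOIA49}
\emph{Springer Optimization and Its Applications 49}, \begin{sloppypar}\noindent
\texttt{https://doc.lagout.org/\allowbreak science/\allowbreak 0\_Computer\%20Science/\allowbreak 2\_Algorithms/\allowbreak Fixed-Point\%20Algorithms\%20for\%20\allowbreak Inverse\%20Problems\%20in\%20\allowbreak Science\%20and\%20Engineering\%20\allowbreak \%5BBauschke\%2C\%20Burachik\%2C\%20\allowbreak Combettes\%2C\%20Elser\%2C\%20\allowbreak Luke\%20\%26\%20Wolkowicz\%20\allowbreak 2011-06-01\%5D.pdf}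
\end{sloppypar}

\end{thebibliography}

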